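
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\theoremstyle{definition}
\newtheorem{example}[theorem]{Example}
\newtheorem{remark}[theorem]{Remark}

\title{Counterexamples to the Strong Laborde--Payan--Xuong Conjecture}


\begin{abstract}
A detour of a digraph is a longest path. The Strong Laborde--Payan--Xuong Conjecture asserts that every digraph $D$ contains an independent set $X$ that meets all detours of $D$ and consists of beginnings of detours. We disprove it: for every $n\ge 23$ there is an oriented graph of order $n$ with exactly three detours, whose three beginnings form a directed triangle, and each of these beginnings is missed by one detour. Three beginnings and three detours are the least possible numbers in any counterexample. We then show that for every $k$ there is an oriented graph in which no union of $k$ independent sets, consisting of vertices that begin or end a detour, meets all detours.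
\end{abstract}

\section{Introduction}

\subsection*{The question}

Digraphs are finite, have at least one vertex, and have no loops or parallel arcs; a pair of opposite arcs $x\to y$, $y\to x$ is allowed. An \emph{oriented graph} is a digraph without opposite arcs. A \emph{path} is a directed path $x_0x_1\dots x_n$ without repeated vertices; it \emph{begins} (or starts) at $x_0$ and \emph{ends} at $x_n$, and its \emph{order} is its number of vertices. We write paths as words, and we write $x\in P$ if the vertex $x$ lies on $P$. A longest path of $D$ is a \emph{detour} of $D$; its order is the \emph{detour order} $\mathrm{do}(D)$, and the digraph with no vertices has detour order $0$. A set $X\subseteq V(D)$ is \emph{independent} if no two of its vertices are joined by an arc. We write $D[X]$ for the induced subdigraph on $X$ and $D-X$ for the subdigraph obtained by deleting $X$. The \emph{converse} of $D$ is obtained by reversing all arcs. By $N^+(x)$ and $N^-(x)$ we denote the sets of out-neighbors and of in-neighbors of $x$.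

Clearly $\mathrm{do}(D-X)<\mathrm{do}(D)$ if and only if $X$ meets every detour of $D$. Can this be achieved, in every digraph, with an \emph{independent} set $X$? If so, then deleting such sets one after another partitions $V(D)$ into at most $\mathrm{do}(D)$ independent sets, so the question asks for a coloring in which each color class shortens what is left. That such an $X$ exists in every digraph is the Laborde--Payan--Xuong Conjecture. The following stronger form also says where to look for $X$; it is found in \cite{Classes}.

\medskip
\noindent\textbf{Strong Laborde--Payan--Xuong Conjecture.} \emph{Every digraph $D$ contains an independent set $X$ such that $\mathrm{do}(D-X)<\mathrm{do}(D)$, and every vertex of $X$ is the beginning of some detour of $D$.}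

\medskip
Let $S$ be the set of beginnings of detours of $D$. The conjecture holds in some simple cases. If $D$ is acyclic, every $s\in S$ is a source: consider a detour beginning at $s$; an in-neighbor of $s$ off this detour would lengthen it, and one on it would close a cycle. So $S$ itself is independent, and $X=S$ works. If $D$ is symmetric (all arcs come in opposite pairs), any maximal independent subset $X$ of $S$ works. The reason is the same principle: an in-neighbor of the first vertex of a detour lies on that detour. Hence it suffices that $X\subseteq S$ is independent and every vertex of $S\setminus X$ has an in-neighbor in $X$. Such a set $X$ exists whenever $D[S]$ has no directed cycle of odd length, by Richardson's theorem (see Section~\ref{sec:beginnings}).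

The smallest obstruction to this argument is a directed triangle $D[S]$. We show that it can be realized.

\subsection*{Results}

\begin{theorem}\label{thm:main}
For every $n\ge 23$ there is an oriented graph $D$ of order $n$ with $\mathrm{do}(D)=n-1$ such that
\begin{itemize}
\item the set $S$ of beginnings of detours of $D$ has exactly three vertices, and $D[S]$ is a directed triangle;
\item $D$ has exactly three detours, and each vertex of $S$ is missed by one of them.
\end{itemize}
Consequently every independent set $X\subseteq S$ satisfies $\mathrm{do}(D-X)=\mathrm{do}(D)$, and the Strong Laborde--Payan--Xuong Conjecture is false.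
\end{theorem}

The last sentence follows from the rest: an independent subset of a triangle has at most one vertex, so some detour avoids it.

\begin{theorem}\label{thm:extremal}
Let $S$ be the set of beginnings of detours of a digraph $D$. The conclusion of the conjecture holds for $D$ in each of these cases:
\begin{itemize}
\item[(a)] $D[S]$ has no directed cycle of odd length;
\item[(b)] $|S|\le 2$, or $|S|=3$ and $D[S]$ is not exactly a directed triangle;
\item[(c)] $D$ has at most two detours.
\end{itemize}
Hence the digraphs of Theorem~\ref{thm:main} have simultaneously the least possible $|S|$ (three) and the least possible number of detours (three) among all counterexamples, and every counterexample with $|S|=3$ has, as they do, a directed triangle as $D[S]$.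
\end{theorem}

The next theorem shows that the conjecture cannot be repaired by allowing any fixed number of independent sets, or by also allowing ends of detours.

\begin{theorem}\label{thm:strong}
For every $k\ge1$ there is an oriented graph $G$ such that, with $\mathcal B$ the set of beginnings and $\mathcal E$ the set of ends of detours of $G$: $\mathcal B\cap\mathcal E=\emptyset$, $G[\mathcal B]$ and $G[\mathcal E]$ are tournaments, and every $X\subseteq\mathcal B\cup\mathcal E$ with $|X\cap\mathcal B|\le k$ and $|X\cap\mathcal E|\le k$ satisfies $\mathrm{do}(G-X)=\mathrm{do}(G)$.

In particular, no union of $k$ independent sets, consisting of vertices each of which is the beginning or the end of a detour, meets all detours of $G$.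
\end{theorem}

The second statement follows from the first: an independent set has at most one vertex in each of the two tournaments, so a union of $k$ independent sets has at most $k$.

Section~\ref{sec:beginnings} proves Theorem~\ref{thm:extremal} and determines how detours must meet $S$ in a counterexample with $|S|=3$. Both constructions start from a digraph with a root $r$ and a set $T$, and we control the paths that start at $r$ and contain $T$. Section~\ref{sec:weight} explains how to turn such paths into longest paths. Section~\ref{sec:counterexample} proves Theorem~\ref{thm:main}, and Section~\ref{sec:strong} proves Theorem~\ref{thm:strong}.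

\section{What a counterexample must look like}\label{sec:beginnings}

\begin{lemma}\label{lem:dom}
Let $S$ be the set of beginnings of detours of $D$.
\begin{itemize}
\item[(i)] If a detour $P$ begins at $s$ and $u\to s$ is an arc, then $u\in P$.
\item[(ii)] If $X\subseteq S$ is independent and every vertex of $S\setminus X$ has an in-neighbor in $X$, then $\mathrm{do}(D-X)<\mathrm{do}(D)$.
\end{itemize}
\end{lemma}

\begin{proof}
(i) Otherwise $uP$ is a longer path. (ii) A detour begins at some $s\in S$. Either $s\in X$, or $s$ has an in-neighbor in $X$, which lies on the detour by (i). So $X$ meets every detour.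
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:extremal}]
A \emph{kernel} of a digraph is an independent set $K$ such that every vertex outside $K$ has an out-neighbor in $K$. Richardson's theorem \cite{Richardson} says that a finite digraph without directed cycles of odd length has a kernel.

(a) Apply Richardson's theorem to the converse of $D[S]$. The kernel $X$ obtained is independent, and every vertex of $S\setminus X$ has an in-neighbor in $X$ in the digraph $D$. Lemma~\ref{lem:dom}(ii) applies.

(b) If $|S|\le3$, the only possible directed cycle of odd length in $D[S]$ is a directed triangle. If there is none, use (a). Otherwise $D[S]$ contains a directed triangle $s\to s'\to s''\to s$ and, by assumption, a further arc, which is opposite to one of these three. By symmetry the further arc is $s'\to s$. Then $s'\to s$ and $s'\to s''$, so Lemma~\ref{lem:dom}(ii) applies to $X=\{s'\}$.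

(c) In this case $|S|\le2$, and (b) applies.

So every counterexample has $|S|\ge3$ by (b) and at least three detours by (c), and if $|S|=3$, then $D[S]$ is a directed triangle by (b). The digraphs of Theorem~\ref{thm:main} attain both bounds.
\end{proof}

Suppose now that $D$ is a counterexample with $S=\{s_0,s_1,s_2\}$, where $D[S]$ is the directed triangle $s_0\to s_1\to s_2\to s_0$; read indices modulo $3$. Each one-element set $\{s_{i+1}\}$ is independent, so some detour misses $s_{i+1}$. It does not begin at $s_{i+1}$, and it does not begin at $s_{i+2}$, because then it would contain the in-neighbor $s_{i+1}$ of $s_{i+2}$ by Lemma~\ref{lem:dom}(i). So it begins at $s_i$, and it contains the in-neighbor $s_{i-1}=s_{i+2}$ of $s_i$. The pattern is forced: \emph{for each $i$ there must be a detour that begins at $s_i$, contains $s_{i-1}$, and misses $s_{i+1}$.}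

We build the converse of such a digraph, because it is more convenient to follow a path from a fixed start and watch how it ends. In the converse we need a triangle $z_0\to z_1\to z_2\to z_0$ and three longest paths, each collecting exactly two of the $z_i$ and ending at one of them, with the roles of the three vertices permuted cyclically. The difficulty is to prevent a longest path from collecting all three.

\section{Giving weight to a set of vertices}\label{sec:weight}

Let $B$ be a digraph whose vertex set is the disjoint union of $\{r\}$, $T$ and $Z$, where $r$ is a source (no arc enters $r$). A \emph{tour} of $B$ is a path of $B$ that starts at $r$ and contains $T$. In both constructions we first determine all tours. A path that skips a vertex of $T$ might collect more vertices of $Z$; to make this unprofitable, we make the vertices of $T$ heavy.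

For $M\ge1$ let $B^{(M)}$ be obtained from $B$ by replacing each $x\in T$ by a directed path $x^1\to x^2\to\dots\to x^M$; arcs of $B$ entering $x$ now enter $x^1$, and arcs of $B$ leaving $x$ now leave $x^M$. A path $\Pi$ of $B$ \emph{expands} to the path $\hat\Pi$ of $B^{(M)}$ obtained by replacing each $x\in T$ on $\Pi$ by $x^1\dots x^M$. If $\Pi$ is a tour, then $\hat\Pi$ has order $1+M|T|+|\Pi\cap Z|$.

\begin{lemma}\label{lem:weight}
Suppose that $B$ has a tour, let $c$ be the largest number of vertices of $Z$ on a tour, and let $M>|Z|-c$. Then the longest among the paths of $B^{(M)}$ that start at $r$ are exactly the expansions of the tours with $c$ vertices in $Z$. They have order $1+M|T|+c$. If moreover $M\ge2$ and $B-T$ has no opposite arcs, then $B^{(M)}$ is an oriented graph.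
\end{lemma}

\begin{proof}
Let $Q$ be a longest path of $B^{(M)}$ among those starting at $r$. Expanding a tour with $c$ vertices in $Z$ shows that $|Q|\ge 1+M|T|+c$, while $B^{(M)}$ has order $1+M|T|+|Z|$. So $Q$ misses at most $|Z|-c<M$ vertices, and hence $Q$ meets each of the paths $x^1\dots x^M$, $x\in T$. Since $Q$ starts at $r$ and $x^{a-1}$ is the only in-neighbor of $x^a$ for $a\ge2$, the vertices of $x^1\dots x^M$ on $Q$ form an initial segment $x^1\dots x^a$, traversed consecutively. If $a<M$, then $Q$ ends at $x^a$, whose only out-neighbor is $x^{a+1}\notin Q$, and appending $x^{a+1}$ gives a longer path starting at $r$, a contradiction. So $Q$ traverses all of $x^1\dots x^M$ for every $x\in T$. Contracting these paths shows that $Q=\hat\Pi$ for a tour $\Pi$. Conversely, the expansion of every tour $\Pi$ is a path starting at $r$, of order $1+M|T|+|\Pi\cap Z|$. So the longest paths are the expansions of the tours with $|\Pi\cap Z|=c$.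

For the last statement, let $M\ge2$. First, an arc $x^a\to x^{a+1}$ of an expanded vertex $x\in T$ has no opposite: if $a+1<M$, the only arc leaving $x^{a+1}$ goes to $x^{a+2}$; if $a+1=M$, the arcs leaving $x^M$ go to $r$, to vertices of $Z$, or to vertices $y^1$ with $y\in T$ and $x\to y$ in $B$, and $y\ne x$ as $B$ has no loops. Every other arc of $B^{(M)}$ outside $B-T$ enters some $x^1$ or leaves some $x^M$. In the first case its opposite would leave $x^1$ and hence be $x^1\to x^2$; in the second case its opposite would enter $x^M$ and hence be $x^{M-1}\to x^M$. We have just seen that these arcs have no opposites. All remaining arcs are arcs of $B-T$.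
\end{proof}

\section{The counterexample}\label{sec:counterexample}

\subsection*{The core $B$}

Indices are in $\mathbb Z_3$. The digraph $B$ has the $13$ vertices $r$ and $a_i,b_i,c_i,z_i$ $(i\in\mathbb Z_3)$, and the arcs
\[
r\to a_i,\qquad a_i\leftrightarrow b_i\leftrightarrow c_i,\qquad a_i\to a_{i+1},\qquad c_i\to z_i,\qquad z_i\to c_{i+1},\qquad z_i\to z_{i+1};
\]
see Figure~\ref{fig:B}. Let $T=\{a_i,b_i,c_i:i\in\mathbb Z_3\}$ and $Z=\{z_0,z_1,z_2\}$. The neighborhoods are
\begin{align*}
N^-(a_i)&=\{r,b_i,a_{i-1}\}, & N^+(a_i)&=\{b_i,a_{i+1}\}, & N^-(b_i)&=N^+(b_i)=\{a_i,c_i\},\\
N^-(c_i)&=\{b_i,z_{i-1}\}, & N^+(c_i)&=\{b_i,z_i\}, & N^-(z_i)&=\{c_i,z_{i-1}\},\quad N^+(z_i)=\{z_{i+1},c_{i+1}\}.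
\end{align*}
The rotation $i\mapsto i+1$ is an automorphism of $B$.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[>=stealth,every node/.style={circle,draw,fill=white,inner sep=1pt,minimum size=15pt,font=\scriptsize}]
\draw[line width=5pt,black!20] (0,0)--(90:1.2)--(90:3)--(30:3.6)--(-30:3)--(-30:1.2)--(-150:1.2)--(-150:3)--(150:3.6);
\node (r) at (0,0) {$r$};
\node (a0) at (90:1.2) {$a_0$};
\node (b0) at (90:2.1) {$b_0$};
\node (c0) at (90:3) {$c_0$};
\node (z0) at (30:3.6) {$z_0$};
\node (a1) at (-30:1.2) {$a_1$};
\node (b1) at (-30:2.1) {$b_1$};
\node (c1) at (-30:3) {$c_1$};
\node (z1) at (-90:3.6) {$z_1$};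
\node (a2) at (-150:1.2) {$a_2$};
\node (b2) at (-150:2.1) {$b_2$};
\node (c2) at (-150:3) {$c_2$};
\node (z2) at (150:3.6) {$z_2$};
\foreach \i/\j in {0/1,1/2,2/0} {
\draw[->] (r)--(a\i);
\draw[<->] (a\i)--(b\i);
\draw[<->] (b\i)--(c\i);
\draw[->] (a\i)--(a\j);
\draw[->] (c\i)--(z\i);
\draw[->] (z\i)--(c\j);
\draw[->] (z\i) to[bend left=75] (z\j);
}
\end{tikzpicture}
\caption{The digraph $B$. Double-headed lines are pairs of opposite arcs. The shaded path is $P_0=r\,a_0b_0c_0\,z_0\,c_1b_1a_1\,a_2b_2c_2\,z_2$; it contains every vertex except $z_1$.}
\label{fig:B}
\end{figure}

The three chains $a_ib_ic_i$ are two-way streets, and the middle vertex $b_i$ forces a path to drive through: if $b_i$ lies on a path and is neither first nor last on it, then $a_ib_ic_i$ or $c_ib_ia_i$ is a subpath. From the inner end $a_i$ of a chain one can leave only to the next chain; from the outer end $c_i$ one can leave only to $z_i$. The paths we want are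
\[
P_i\;=\;r\;\;a_ib_ic_i\;\;z_i\;\;c_{i+1}b_{i+1}a_{i+1}\;\;a_{i+2}b_{i+2}c_{i+2}\;\;z_{i+2}\qquad(i\in\mathbb Z_3).
\]
Each $P_i$ is a tour. It contains $z_i$ and $z_{i+2}$ but not $z_{i+1}$, and it ends at $z_{i+2}$.

\begin{proposition}\label{prop:B}
Every tour of $B$ is one of the paths $P_i$, or $P_i$ without its last vertex, $i\in\mathbb Z_3$.
\end{proposition}

\begin{proof}
Let $\Pi$ be a tour. It starts at $r$ and contains every $b_j$. If $b_j$ is not the last vertex of $\Pi$, then $a_jb_jc_j$ or $c_jb_ja_j$ is a subpath of $\Pi$. This gives:
\begin{quote}
$(\dagger)$ If $b_j$ is not last and $a_j$ is preceded on $\Pi$ by a vertex other than $b_j$, then $a_jb_jc_j$ is a subpath of $\Pi$. If $b_j$ is not last and $c_j$ is preceded by a vertex other than $b_j$, then $c_jb_ja_j$ is a subpath of $\Pi$.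
\end{quote}

\emph{Case A: the last vertex of $\Pi$ is none of $b_0,b_1,b_2$.} This case shows why only two of the $z_i$ can be collected. By symmetry $\Pi$ starts $r\,a_0$, hence $r\,a_0b_0c_0$ by $(\dagger)$. The path has not yet visited $a_1$, so it continues, and the only unused out-neighbor of $c_0$ is $z_0$. After $z_0$ comes $c_1$ or $z_1$, since $a_1$ is still to be visited.

Suppose $c_1$ comes next. By $(\dagger)$ we get $c_1b_1a_1$. The path must still visit $a_2$, and $a_2$ is the only unused out-neighbor of $a_1$. So $a_2$ follows, and then $b_2c_2$ by $(\dagger)$. All of $T$ has now been visited. The only unused out-neighbor of $c_2$ is $z_2$, and the out-neighbors $z_0,c_0$ of $z_2$ are both used. So $\Pi$ is $P_0$ or $P_0$ without $z_2$.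

Suppose $z_1$ comes next. Then $c_2$ or $z_2$ follows, since $a_1$ is still missing. If $c_2$ follows, then $(\dagger)$ gives $c_2b_2a_2$; both out-neighbors $b_2,a_0$ of $a_2$ are used, so $\Pi$ ends without having visited $a_1$. If $z_2$ follows, its out-neighbors $z_0,c_0$ are used, and again $\Pi$ ends without having visited $a_1$. Both are impossible.

\emph{Case B: the last vertex of $\Pi$ is some $b_j$.} We show that this cannot happen. By symmetry $j=0$, so $(\dagger)$ is available for $j=1,2$. Let $a_h$ be the second vertex of $\Pi$.

Let $h=2$. Then $r$ is followed by $a_2$, and $a_2$ is followed by $b_2$ by $(\dagger)$. The predecessor of $a_0$ lies in $\{r,b_0,a_2\}$; but $r$ and $a_2$ are followed by other vertices, and $b_0$ is last. Contradiction.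

Let $h\in\{0,1\}$. If $h=0$, then the vertex after $a_0$ is not $b_0$, since $\Pi$ would end there; so it is $a_1$. Hence $\Pi$ starts $r\,a_0a_1$ or $r\,a_1$, and in both cases $(\dagger)$ shows that $a_1$ is followed by $b_1c_1$. The path does not end at $c_1$, so $z_1$ follows, and then $z_2$ or $c_2$.

If $z_2$ follows $z_1$, consider the predecessor of $a_2$. It lies in $\{r,b_2,a_1\}$, but $r$ is followed by $a_h$ and $a_1$ is followed by $b_1$; so it is $b_2$, and $c_2b_2a_2$ is a subpath. The predecessor of $c_2$ lies in $\{b_2,z_1\}$, and $b_2$ is followed by $a_2$; so it is $z_1$. This contradicts that $z_2$ follows $z_1$.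

If $c_2$ follows $z_1$, then $(\dagger)$ gives $c_2b_2a_2$. The path does not end at $a_2$, so the next vertex is the only other out-neighbor $a_0$ of $a_2$. If $h=0$, this vertex is already used, a contradiction. If $h=1$, the out-neighbors of $a_0$ are $b_0$ and the used vertex $a_1$, so $b_0$ is next, and it is last. Then $c_0$ is missed, a contradiction.
\end{proof}

\subsection*{Weights and a long root}

By Proposition~\ref{prop:B} a tour contains at most two vertices of $Z$, and the tours with two are $P_0,P_1,P_2$. We apply Lemma~\ref{lem:weight} with $|Z|=3$, $c=2$ and $M=2$. The digraph $F_0=B^{(2)}$ has order $1+18+3=22$. Its longest paths among those starting at $r$ are exactly the expansions $\hat P_0,\hat P_1,\hat P_2$, of order $21$. Since $B-T$ consists of the isolated vertex $r$ and a directed triangle, $F_0$ is an oriented graph.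

It remains to force longest paths to start at the root. Given $n\ge23$, put $R=n-21\ge2$, and let $F$ be obtained from $F_0$ by replacing $r$ by a directed path $r^1\to\dots\to r^R$; arcs leaving $r$ now leave $r^R$. Then $F$ is an oriented graph of order $R+21=n$.

\begin{lemma}\label{lem:F}
$\mathrm{do}(F)=n-1$, and $F$ has exactly three detours. They are $r^1\dots r^{R-1}$ followed by $\hat P_i$ (with $r^R$ in the role of $r$), $i\in\mathbb Z_3$.
\end{lemma}

\begin{proof}
The three paths have order $(R-1)+21=n-1$. Let $Q$ be any path of $F$.

If $Q$ contains no $r^j$, then $|Q|\le 21<R+20=n-1$, because $R\ge2$. If $Q$ contains some $r^j$, then it begins at a root vertex, because $r^1$ is a source and $r^{j-1}$ is the only in-neighbor of $r^j$ for $j\ge2$. If it does not contain $r^R$, it stays inside the root path, since $r^{j+1}$ is the only out-neighbor of $r^j$ for $j<R$; then $|Q|<R<n-1$. Otherwise $Q$ consists of at most $R-1$ root vertices followed by a path starting at $r^R$ which, with $r^R$ in the role of $r$, is a path of $F_0$ starting at $r$. So $|Q|\le(R-1)+21=n-1$. Equality holds only if $Q$ begins at $r^1$ and the second part is one of the $\hat P_i$.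
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $D$ be the converse of $F$. It is an oriented graph of order $n$ with $\mathrm{do}(D)=n-1$, and its detours are the reversals of the three detours of $F$. The reversal of the one coming from $P_i$ begins at $z_{i+2}$ and misses $z_{i+1}$. So $S=Z$, $D[S]$ is a directed triangle, and each vertex $z_{i+1}$ of $S$ is missed by a detour.
\end{proof}

\begin{remark}
These digraphs do not contradict the ordinary Laborde--Payan--Xuong Conjecture: all detours of $D$ end at $r^1$, so $X=\{r^1\}$ meets all of them.
\end{remark}

\section{Many independent sets, and both ends}\label{sec:strong}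

\subsection*{The plan}

We replace the directed triangle by a tournament $H$ on a set $S$, and again build tours from a root, watching how they end. By the mirror image of Lemma~\ref{lem:dom}(i), a longest path that ends at $t\in S$ must contain $N_H^+(t)$. We aim for the least that this permits: for each $t\in S$ one tour $P_t$, which ends at $t$ and meets $S$ exactly in $N_H^+(t)\cup\{t\}$. Such a path avoids every $X\subseteq N_H^-(t)$. We therefore need a tournament in which all small sets are contained in some $N_H^-(t)$, and in which all $P_t$ have the same order, that is, all out-degrees are equal.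

\begin{lemma}\label{lem:H}
For every $k\ge1$ there is a tournament $H$ of order $m=2d+1\ge3$ with all out-degrees equal to $d$ such that for every $X\subseteq V(H)$ with $|X|\le k$ there is a vertex $t$ with $X\subseteq N_H^-(t)$.
\end{lemma}

\begin{proof}
Let $q\equiv3\pmod4$ be a prime with $q>k^22^{2k-2}$; such primes exist, since there are infinitely many primes congruent to $3$ modulo $4$. In the quadratic residue tournament on $\mathbb Z_q$ there is an arc $x\to y$ if and only if $x-y$ is a nonzero square; this is a tournament because $-1$ is not a square. All its out-degrees are $(q-1)/2$. Graham and Spencer \cite{GrahamSpencer} proved that for every $k$-set $X$ of vertices some vertex $t$ satisfies $X\subseteq N^+(t)$. The map $x\mapsto-x$ reverses all arcs, so for every $k$-set $X$ some $t$ satisfies $X\subseteq N^-(t)$ as well. A smaller set is contained in a $k$-set, as $q\ge k$.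
\end{proof}

For $k=1$ the directed triangle suffices. We fix $k$ and $H$, and we identify $S=V(H)$ with $\mathbb Z_m=\{1,\dots,m\}$; indices of the vertices $v_j$ and of the links below are read modulo $m$.

The set $T$ will consist of many small units, called cells, and we design $m$ routes (``rails'') through all cells, one for each $t\in S$; the tour $P_t$ uses rail $t$. Two things must be enforced. First, a cell that is entered along rail $t$ must be left along rail $t$; this is the purpose of the inner structure of a cell. The only exception, which has to be excluded separately, can occur in the cell where the tour ends. Second, a tour must not change rails at a vertex of $S$, where many rails meet; for this the cells are arranged in a grid so that any two portions of different rails collide.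

\subsection*{Cells}

A \emph{cell} has vertices $v_j$ $(j\in\mathbb Z_m)$ and $m-1$ \emph{chains} with vertices $a_l,b_l,c_l$ $(1\le l\le m-1)$. Its arcs are, for $1\le l\le m-1$,
\[
a_l\leftrightarrow b_l\leftrightarrow c_l,\qquad v_{l-1}\to a_l,\qquad c_l\to v_l,\qquad v_l\to c_l,\qquad a_l\to v_{l+1}.
\]
In particular no two of the vertices $v_j$ of a cell are adjacent. Chain $l$, read forward, carries $v_{l-1}$ to $v_l$, and read backward it carries $v_l$ to $v_{l+1}$. A \emph{complete link of index $j$} is a subpath from $v_{j-1}$ to $v_j$ whose interior is a whole chain. Thus chain $l$ can form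
\[
v_{l-1}\,a_lb_lc_l\,v_l\ \text{ (index $l$)}\qquad\text{or}\qquad v_l\,c_lb_la_l\,v_{l+1}\ \text{ (index $l+1$)}.
\]
Picture $m$ slots arranged in a circle, slot $j$ lying between $v_{j-1}$ and $v_j$, and $m-1$ chains, where chain $l$ fits into slot $l$ or slot $l+1$. If all chains are placed, in distinct slots, then exactly one slot $t$ stays empty, and it determines the placement: working upward from slot $1$, slot $j<t$ must hold chain $j$, as there is no chain $0$ and, for $j>1$, chain $j-1$ is already placed; working downward from slot $m$, slot $j>t$ must hold chain $j-1$, as there is no chain $m$ and, for $j<m$, chain $j$ is already placed. Accordingly, for $t\in\{1,\dots,m\}$ let $W_t$ be the path from $v_t$ through $v_{t+1},v_{t+2},\dots$ to $v_{t-1}$ along complete links of all indices $j\in\{1,\dots,m\}$, $j\ne t$, using chain $j$ if $j<t$ and chain $j-1$ if $j>t$. It contains the whole cell. The position of the hole is the cell's memory: $W_t$ is entered at $v_t$ and left at $v_{t-1}$.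

\subsection*{Rails}

Let $\Omega=\{0,\dots,d\}^S$. There is one cell for each function $f\in\Omega$, which we also call the cell $f$; we write $v_j(f)$, $W_t(f)$ and so on. The digraph $B_H$ has as vertices a root $r$, the elements of $S$, and the vertices of all cells; $T$ is the set of all cell vertices, and $S$ plays the role of $Z$ in Section~\ref{sec:weight}. Its arcs are the arcs inside the cells, the arcs of $H$ on $S$, and the rail arcs, which we now describe.

Let $t\in S$. Put $u^t_0=r$, let $u^t_1,\dots,u^t_d$ be the elements of $N_H^+(t)$ in some order, and put $u^t_{d+1}=t$. For $0\le j\le d$ let $C_{t,j}=\{f\in\Omega:f(t)=j\}$; we call $(t,j)$ a \emph{segment} of rail $t$, and the elements of $C_{t,j}$ its cells. Order $C_{t,j}$ linearly as $f_1,\dots,f_N$, where $N=(d+1)^{m-1}\ge4$, in such a way that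
\begin{equation}\label{eq:lasttwo}
f_{N-1}(s)\ne f_N(s)\quad\text{for every } s\in S\setminus\{t\};
\end{equation}
this is possible since $d\ge1$. The \emph{rail-$t$ arcs} belonging to this segment are
\[
u^t_j\to v_t(f_1),\qquad v_{t-1}(f_p)\to v_t(f_{p+1})\ (1\le p<N),\qquad v_{t-1}(f_N)\to u^t_{j+1}.
\]
For each $t$ the sets $C_{t,0},\dots,C_{t,d}$ partition $\Omega$. So each cell $f$ has exactly one rail-$t$ arc entering it, with head $v_t(f)$, and exactly one rail-$t$ arc leaving it, with tail $v_{t-1}(f)$. These arcs, for all $t\in S$, are the only arcs between a cell and the rest of the digraph. We say that a path \emph{enters} or \emph{leaves} $f$ \emph{along rail $t$} if it uses the arc in question. Chain vertices have no neighbors outside their cell, and $r$ is a source. Let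
\[
P_t=r\,(t,0)\,u^t_1\,(t,1)\,u^t_2\cdots u^t_d\,(t,d)\,t,
\]
where $(t,j)$ stands for $W_t(f_1)W_t(f_2)\cdots W_t(f_N)$, with $f_1,\dots,f_N$ the ordering of $C_{t,j}$. This is a tour of $B_H$, and $P_t\cap S=N_H^+(t)\cup\{t\}$.

\begin{example}\label{ex:m3}
Let $m=3$, $d=1$ and let $H$ be the triangle $1\to2\to3\to1$. A cell has three vertices $v_1,v_2,v_3=v_0$ and two chains, and
\begin{align*}
W_1&=v_1\,c_1b_1a_1\,v_2\,c_2b_2a_2\,v_3,\\
W_2&=v_2\,c_2b_2a_2\,v_3\,a_1b_1c_1\,v_1,\\
W_3&=v_3\,a_1b_1c_1\,v_1\,a_2b_2c_2\,v_2.
\end{align*}
There are eight cells $f$, written as words $f(1)f(2)f(3)$. An admissible ordering of $C_{1,0}$ is $001,010,000,011$. The tour $P_1$ traverses these four cells along rail $1$, visits $u^1_1=2$, traverses the cells with $f(1)=1$, and ends at $1$. It misses the vertex $3$.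

What if a path tries to change rails? After the segment $(1,0)$ it is at $2$. From there it can use the arc $2\to3$ of $H$, and $3=u^2_1$ leads into the segment $(2,1)$ of rail $2$. But the cells $010$ and $011$ of $C_{2,1}$ have already been used. In general, segments $(t,j)$ and $(t',j')$ with $t\ne t'$ share the cells $f$ with $f(t)=j$ and $f(t')=j'$.
\end{example}

\subsection*{How a tour passes through a cell}

Throughout, $\Pi$ denotes a tour of $B_H$. A cell is passed as intended unless $\Pi$ ends inside one of its chains, in which case it is visited twice.

\begin{lemma}\label{lem:cell}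
Let $f$ be a cell.
\begin{itemize}
\item[(i)] If the last vertex of $\Pi$ is not a chain vertex of $f$, then for some $h$ the path $W_h(f)$ is a subpath of $\Pi$. It is entered along rail $h$, and left along rail $h$ unless $\Pi$ ends at $v_{h-1}(f)$.
\item[(ii)] If the last vertex of $\Pi$ is a chain vertex of $f$, then there are $i\ne h$ such that the vertices of $f$ form two subpaths of $\Pi$: a first one from $v_i$ to $v_{h-1}$, entered along rail $i$ and left along rail $h$; and a second one, starting at $v_h$, entered along rail $h$, and ending at the last vertex of $\Pi$.
\end{itemize}
\end{lemma}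

\begin{proof}
Suppose that chain $l$ of the cell $f$ does not contain the last vertex of $\Pi$. Then $b_l$ has a predecessor and a successor on $\Pi$, so $a_lb_lc_l$ or $c_lb_la_l$ is a subpath. We have $N^-(a_l)=\{b_l,v_{l-1}\}$, $N^+(a_l)=\{b_l,v_{l+1}\}$ and $N^-(c_l)=N^+(c_l)=\{b_l,v_l\}$. Hence the vertices before and after the triple are forced, and the chain lies in a complete link $v_{l-1}a_lb_lc_lv_l$ or $v_lc_lb_la_lv_{l+1}$ of $\Pi$. Complete links on distinct chains have distinct indices, because $v_j$ has only one predecessor. Every $v_j$ has a predecessor on $\Pi$, since $\Pi$ starts at $r$; a predecessor or successor of $v_j$ inside the cell is a chain vertex.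

(i) All $m-1$ chains lie in complete links, with distinct indices; let $h$ be the missing index. If the predecessor of $v_h$ on $\Pi$ were a chain vertex, it would belong to a complete link of index $h$; likewise for the successor of $v_{h-1}$. So the predecessor of $v_h$ and the successor of $v_{h-1}$, if there is one, lie outside the cell. The complete links concatenate to a path from $v_h$ through $v_{h+1},\dots$ to $v_{h-1}$. Every chain is placed and slot $h$ is empty, so this path is $W_h(f)$, as observed when $W_t$ was defined. It is entered along rail $h$, and left along rail $h$ unless $\Pi$ ends there.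

(ii) Let the last vertex of $\Pi$ be in chain $l$. The other $m-2$ chains lie in complete links with distinct indices.

First, $b_l$ is not last. Suppose it is. If its predecessor is $a_l$, then $c_l$ is neither preceded nor followed by $b_l$, so both its predecessor and its successor are $v_l$, which is impossible. If its predecessor is $c_l$, then the predecessor of $c_l$ is $v_l$, and $a_l$, being neither preceded nor followed by $b_l$, has predecessor $v_{l-1}$ and successor $v_{l+1}$. So $v_{l-1}$ and $v_l$ are followed by vertices of chain $l$, which is not in a complete link; hence no complete link has index $l$ or $l+1$. So the $m-2$ complete links have all the other indices, and they form a subpath from $v_{l+1}$ to $v_{l-1}$. It is followed by $a_l$ and then by $v_{l+1}$ again, which is impossible.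

So $b_l$ lies between $a_l$ and $c_l$ on $\Pi$, the last vertex is $a_l$ or $c_l$, and $\Pi$ ends with $v_{l-1}a_lb_lc_l$ or with $v_lc_lb_la_l$. Put $i=l$ in the first case and $i=l+1$ in the second. Then $\Pi$ ends with $v_{i-1}$ followed by the whole of chain $l$. No complete link has index $i$, since the successor of $v_{i-1}$ is in chain $l$. Let $h\ne i$ be the other index missing among the complete links. No vertex of chain $l$ is followed by some $v_j$, so a chain vertex followed by $v_j$ lies in a complete link of index $j$; hence $v_i$ and $v_h$ are entered from outside the cell. The successor of $v_{h-1}$ exists, since $\Pi$ ends at a chain vertex. It is not an inner vertex of a complete link, since index $h$ is missing, and it is not in chain $l$, which is entered from $v_{i-1}\ne v_{h-1}$. So it is outside the cell. The complete links join up $v_i,\dots,v_{h-1}$ and $v_h,\dots,v_{i-1}$, and the latter subpath is followed by chain $l$ and the end of $\Pi$.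
\end{proof}

\subsection*{The tours of $B_H$}

\begin{proposition}\label{prop:BH}
Every tour of $B_H$ is $P_t$, or $P_t$ without its last vertex $t$, for some $t\in S$.
\end{proposition}

\begin{proof}
Let $\Pi$ be a tour. If $\Pi$ ends in $T$, let $e$ be the cell containing the last vertex; we call it the \emph{end cell}. All other cells (all cells, if $\Pi$ ends in $S$) are \emph{ordinary}. By Lemma~\ref{lem:cell}(i) an ordinary cell $f$ is visited once, and it is entered and left along the same rail, which we denote by $\tau(f)$. We show that one rail is used for everything.

\medskip
\emph{Propagation along a segment.} Let $f,f'$ be consecutive in the ordering of $C_{t,j}$, with $f$ first. The arc $v_{t-1}(f)\to v_t(f')$ is the only rail-$t$ arc leaving $f$ and the only one entering $f'$. So $\Pi$ leaves $f$ along rail $t$ if and only if it enters $f'$ along rail $t$. Hence: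
\begin{itemize}
\item[(P1)] If $f,f'$ are ordinary, then $\tau(f)=t$ if and only if $\tau(f')=t$.
\item[(P2)] If $f'=e$, then $\tau(f)=t$ if and only if $\Pi$ enters $e$ along rail $t$. If $f=e$, then $\tau(f')=t$ if and only if $\Pi$ leaves $e$ along rail $t$.
\end{itemize}
Let us call a segment $(t,j)$ \emph{full} if all its cells are ordinary and have $\tau=t$. By (P1), if all cells of $C_{t,j}$ are ordinary and one of them has $\tau=t$, then $(t,j)$ is full. Moreover:
\begin{itemize}
\item[(P3)] All full segments belong to one rail,
\end{itemize}
because $(t,j)$ and $(t',j')$ with $t\ne t'$ share a cell.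

\medskip
\emph{Case 1: $\Pi$ ends in $S$.} All cells are ordinary, so for every cell $f$ the segment $(\tau(f),f(\tau(f)))$ is full. By (P3), $\tau$ is constant.

\medskip
\emph{Now let $\Pi$ end in $T$.} The end cell can only disturb the segments $(t,e(t))$. Let $E_t^-$ and $E_t^+$ be the sets of cells before and after $e$ in the ordering of $C_{t,e(t)}$. By (P1) and (P2), if some cell of $E_t^-$ has $\tau=t$, then all have, and $\Pi$ enters $e$ along rail $t$. If some cell of $E_t^+$ has $\tau=t$, then all have, and $\Pi$ leaves $e$ along rail $t$. Let $U$ be the set of those $t$ for which $\Pi$ enters or leaves $e$ along rail $t$. Thus if some cell of $E_t^-\cup E_t^+$ has $\tau=t$, then $t\in U$.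

Choose $g\in\Omega$ with $g(s)\ne e(s)$ for all $s\in S$, and put $t=\tau(g)$. The segment $(t,g(t))$ does not contain $e$, so it is full. By (P3) all full segments belong to rail $t$. We claim:
\begin{itemize}
\item[(1)] every ordinary cell $f$ with $f(s)\ne e(s)$ for all $s\in U\setminus\{t\}$ has $\tau(f)=t$;
\item[(2)] $(t,j)$ is full for every $j\ne e(t)$, and $t\in U$.
\end{itemize}
For (1), suppose $\tau(f)=s\ne t$. If $f(s)\ne e(s)$, then $(s,f(s))$ is full, contradicting (P3). If $f(s)=e(s)$, then $f\in E_s^-\cup E_s^+$, so $s\in U\setminus\{t\}$, contradicting the hypothesis on $f$. For (2), let $0\le j\le d$, and let $f$ be a cell with $f(t)=j$ and $f(s)\ne e(s)$ for all $s\ne t$. It is ordinary, so $\tau(f)=t$ by (1). If $j\ne e(t)$, then $(t,j)$ is full. If $j=e(t)$, then $f\in E_t^-\cup E_t^+$, so $t\in U$.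

\medskip
\emph{Case 2: $\Pi$ ends at a vertex $v_j(e)$.} By Lemma~\ref{lem:cell}(i) the cell $e$ is visited once, entered along some rail $h$, and $\Pi$ ends at $v_{h-1}(e)$. So $U=\{h\}$. By (2) we have $t=h$, and by (1) every ordinary cell has $\tau=h$. Thus all cells, including $e$, are entered along rail $h$.

\medskip
\emph{Case 3: $\Pi$ ends at a chain vertex of $e$.} We show that this is impossible. Let $i\ne h$ be as in Lemma~\ref{lem:cell}(ii). Then $\Pi$ enters $e$ first along rail $i$ and later along rail $h$, and it leaves $e$ once, along rail $h$. So $U=\{i,h\}$, and by (2) $t=i$ or $t=h$.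

\emph{Let $t=i$.} Since $\Pi$ does not leave $e$ along rail $i$, no cell of $E_i^+$ has $\tau=i$. By (1), a cell $f\ne e$ with $f(h)\ne e(h)$ has $\tau(f)=i$; so every $f\in E_i^+$ satisfies $f(h)=e(h)$. This is where the ordering condition \eqref{eq:lasttwo} is needed. Let $f_{N-1},f_N$ be the last two cells of $C_{i,e(i)}$. If $e\ne f_N$, then $f_N\in E_i^+$, and $f_{N-1}$ is $e$ or lies in $E_i^+$; so $f_{N-1}(h)=e(h)=f_N(h)$, contradicting \eqref{eq:lasttwo}. Hence $e=f_N$ and $E_i^-=C_{i,e(i)}\setminus\{e\}$. This set contains a cell $f$ with $f(h)\ne e(h)$. It has $\tau(f)=i$, and therefore all cells of $E_i^-$ have $\tau=i$. Together with (2), every ordinary cell has $\tau=i$. On the other hand, $e$ has a neighbor $f'$ in the ordering of $C_{h,e(h)}$, since $N\ge2$. As $\Pi$ both enters and leaves $e$ along rail $h$, (P2) gives $\tau(f')=h$. Contradiction.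

\emph{Let $t=h$.} The idea is that rail $h$, followed from the root, leads to the second visit to $e$ and leaves no room for the first. Put $j=e(h)$. By (2) the segments $(h,0),\dots,(h,j-1)$ are full. As $\Pi$ enters $e$ along rail $h$, (P2) and (P1) show that all cells of $E_h^-$ have $\tau=h$. Now follow $\Pi$ from its start $r=u^h_0$. For $0\le p<j$, the first cell of $(h,p)$ is entered along rail $h$, that is, from $u^h_p$; each further cell of this segment is entered from the previous one; and the last is left to $u^h_{p+1}$. So $\Pi$ begins with $r\,(h,0)\,u_1^h\cdots(h,j-1)\,u_j^h$ (just $r$ if $j=0$). In the same way, $u_j^h$ is followed by the cells of $E_h^-$ in order (if there are any) and then by the visit to $e$ along rail $h$. This is the second visit to $e$, but no vertex of $e$ occurs before it. This contradicts the existence of the first visit.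

\medskip
\emph{Conclusion.} Only Cases 1 and 2 remain, and in both there is a $t\in S$ such that every cell is entered along rail $t$. By Lemma~\ref{lem:cell}(i) every cell $f$ occurs on $\Pi$ as $W_t(f)$, left along rail $t$ unless $\Pi$ ends there. Follow $\Pi$ from its start $r=u^t_0$. The first cell of $(t,0)$ is entered from $r$, so it comes right after $r$. Within a segment, each cell is entered from the end of the previous one, so it comes right after it. After the last cell of $(t,p)$ with $p<d$, the path does not end, since the cells of $C_{t,p+1}$ are still to come; so it goes to $u^t_{p+1}$, and from there to the first cell of $(t,p+1)$, which is entered from $u_{p+1}^t$. Hence $\Pi$ begins with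
\[
r\,(t,0)\,u^t_1\,(t,1)\cdots u^t_d\,(t,d),
\]
and then it ends or continues to $u^t_{d+1}=t$. In the latter case all out-neighbors of $t$, which lie in $N_H^+(t)\cup T$, have been used, and $\Pi$ ends at $t$.
\end{proof}

The last step explains why $P_t$ visits all of $N_H^+(t)$: otherwise it could be prolonged at $t$ by an arc of $H$.

\subsection*{Proof of Theorem~\ref{thm:strong}}

By Proposition~\ref{prop:BH} the tours of $B_H$ with the most vertices in $S$ are the $P_t$, $t\in S$; each has $c=d+1$ of them. This uses that all out-degrees of $H$ are equal. Let $M=d+1$. Since $|S|-c=(2d+1)-(d+1)=d<M$, Lemma~\ref{lem:weight} applies: the longest paths of $D_0=B_H^{(M)}$ among those starting at $r$ are exactly the expansions $\hat P_t$, $t\in S$. They have order $1+\ell$, where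
\[
\ell=M|T|+d+1 .
\]
As $M\ge2$, and $B_H-T$ consists of an isolated vertex $r$ and the tournament $H$, the digraph $D_0$ is an oriented graph.

In Section~\ref{sec:counterexample} we lengthened the root to force longest paths to start there. Here we glue a mirror image to the root instead, so that beginnings and ends are controlled together. Let $G$ be obtained from $D_0$ and a disjoint copy of the converse of $D_0$ by identifying the two copies of $r$. Let $\Gamma$ and $\Lambda$ be the sets of vertices other than $r$ coming from $D_0$ and from the converse copy, respectively. Since $r$ is a source of $D_0$, every arc of $G$ lies inside $\Lambda$, lies inside $\Gamma$, goes from $\Lambda$ to $r$, or goes from $r$ to $\Gamma$. In particular $G$ is an oriented graph.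

A path of $G$ avoiding $r$ lies inside $\Lambda$ or inside $\Gamma$, so its order is at most $M|T|+2d+1=\ell+d<2\ell+1$. A path through $r$ consists of the reversal of a path starting at $r$ in the copy of $D_0$, followed by a path starting at $r$ in $D_0$, where $r$ is counted once; so its order is at most $2\ell+1$. Hence $\mathrm{do}(G)=2\ell+1$, and the detours of $G$ are exactly the concatenations of the reversed copy of $\hat P_{t'}$ with $\hat P_t$, where $t',t\in S$ are arbitrary. So $\mathcal B$ is the copy of $S$ in $\Lambda$, and $\mathcal E$ is the set $S\subseteq\Gamma$. They are disjoint and induce the converse of $H$ and $H$, respectively, which are tournaments.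

Let $X\subseteq\mathcal B\cup\mathcal E$ with $|X\cap\mathcal B|\le k$ and $|X\cap\mathcal E|\le k$. By Lemma~\ref{lem:H} there is $t\in S$ with $X\cap\mathcal E\subseteq N_H^-(t)$. As $\hat P_t\cap S=N_H^+(t)\cup\{t\}$ is disjoint from $N_H^-(t)$, the path $\hat P_t$ avoids $X$. Likewise there is $t'\in S$ for which the copy of $\hat P_{t'}$ avoids $X\cap\mathcal B$. The detour determined by $(t',t)$ avoids $X$, so $\mathrm{do}(G-X)=\mathrm{do}(G)$. \qed

\begin{thebibliography}{9}

\bibitem{Classes}
\emph{Classes of Directed Graphs},
\url{https://springerlink.bibliotecabuap.elogim.com/content/pdf/10.1007/978-3-319-71840-8.pdf}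
(doi:10.1007/978-3-319-71840-8).

\bibitem{GrahamSpencer}
Graham and Spencer,
\emph{Canad. Math. Bull.} \textbf{14} (1971), 45--48.

\bibitem{Richardson}
M.~Richardson,
\emph{Ann. of Math.} \textbf{58} (1953), 573--590.

\end{thebibliography}

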